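# A class of index $k+1$ that no $\wedge,\vee$-formula over classes of index $k$ can produce

## Set families, shattering, formulas and growth

Fix a set $I$. Write $2^I$ for the family of all subsets of $I$ and $\#A$ for the cardinality of $A$. A class is a family $\mathcal F\subset 2^I$.

**Definition 1 (the operations).** For $\mathcal F,\mathcal G\subset 2^I$ put
$$\mathcal F\wedge\mathcal G=\{A\cap B:A\in\mathcal F,\ B\in\mathcal G\},\qquad \mathcal F\vee\mathcal G=\{A\cup B:A\in\mathcal F,\ B\in\mathcal G\}.$$
For $A\subset I$ put $\mathcal F\wedge A=\mathcal F\wedge\{A\}=\{A\cap B:B\in\mathcal F\}$. We call the members of $\mathcal F\wedge A$ the traces of $\mathcal F$ on $A$.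

These are not the intersection and union of two families: we intersect or unite members. For example, on $I=\mathbb R$ let $\mathcal R=\{(-\infty,a]:a\in\mathbb R\}$ and $\mathcal R'=\{[b,\infty):b\in\mathbb R\}$. Then $\mathcal R\wedge\mathcal R'$ consists of $\emptyset$ and all intervals $[b,a]$ with $b\le a$.

**Definition 2 (shattering, index).** The class $\mathcal F$ shatters $A$ if $\mathcal F\wedge A=2^A$. Its index is
$$\operatorname{vc}(\mathcal F)=\sup\{\#A:A\subset I,\ \mathcal F\text{ shatters }A\},$$
and $\mathcal F$ is a VC class if $\operatorname{vc}(\mathcal F)<\infty$.

If $\mathcal F$ shatters $T$, it shatters every subset of $T$. So to prove $\operatorname{vc}(\mathcal F)\le d$ it is enough to exclude shattered sets with exactly $d+1$ elements. For example, $\mathcal R$ has index 1: it shatters each single point, but for $a<b$ the trace $\{b\}$ on $\{a,b\}$ never occurs. The same holds for $\mathcal R'$ by reflection. The class of closed intervals together with $\emptyset$ has index 2: it shatters any two points, but on $a<b<c$ the trace $\{a,c\}$ is missing. A third example is the class $\mathcal E$ consisting of $\emptyset$ and all singletons of a nonempty set $I$.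 It has index 1, since it shatters each $\{x\}$, while no member contains two points.

**Definition 3 (obtainable).** Let $k\ge1$ be an integer. A class $\mathcal F$ can be obtained from VC classes of index $k$ by applying $\wedge,\vee$ a finite number of times if there are finitely many classes $\mathcal G_1,\dots,\mathcal G_m\subset2^I$ with $\operatorname{vc}(\mathcal G_j)\le k$, and a finite formula built from them using only $\wedge$ and $\vee$, such that $\mathcal F$ is contained in the family produced by the formula.

Containment is enough, not equality. For example, the class of intervals $[0,a]$ with $a\ge 0$ is obtainable from index 1, because it lies in $\mathcal R\wedge\mathcal R'$.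

**Definition 4 (Boolean combinations).** For $\varphi:\{0,1\}^\ell\to\{0,1\}$ and $B_1,\dots,B_\ell\subset I$ put
$$\varphi(B_1,\dots,B_\ell)=\{x\in I:\varphi(1_{B_1}(x),\dots,1_{B_\ell}(x))=1\},$$
and for classes put $\varphi(\mathcal G_1,\dots,\mathcal G_\ell)=\{\varphi(B_1,\dots,B_\ell):B_i\in\mathcal G_i\}$.

For example, $\varphi(u,v)=\max(u,v)$ gives $\mathcal G_1\vee\mathcal G_2$, and $\varphi(u,v)=u+v \bmod 2$ gives all symmetric differences $B_1\triangle B_2$.

Every $\wedge,\vee$-formula with $\ell$ leaves produces a family $\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$, where $\mathcal G_i$ is now the class standing at leaf $i$. The proof is by induction on the formula. A single leaf is $\varphi(u)=u$. If two subformulas produce $\varphi(\mathcal G_1,\dots,\mathcal G_a)$ and $\psi(\mathcal G_{a+1},\dots,\mathcal G_{a+b})$, then their $\wedge$ consists of all $\varphi(B_1,\dots,B_a)\cap\psi(B_{a+1},\dots,B_{a+b})$ with $B_i\in\mathcal G_i$. This is the family given by the Boolean function $\min(\varphi(u_1,\dots,u_a),\psi(u_{a+1},\dots,u_{a+b}))$. For $\vee$ use $\max$. A class that occurs at several leaves is listed several times, and its members are chosen independently. In $\mathcal E\vee\mathcal E$,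 for example, we may choose $\{x\}$ at one leaf and $\{y\}$ at the other, and we get all sets with at most two elements.

**Definition 5 (growth condition).** Let $C\ge1$ and $r\ge1$ be real. A class $\mathcal G\subset2^I$ satisfies $(C,r)$ if
$$\#(\mathcal G\wedge A)\le C(\#A)^r\qquad\text{for every nonempty finite }A\subset I.$$

For example, $\mathcal R$ satisfies $(2,1)$: on $N\ge1$ points it has $N+1\le2N$ traces. Three facts are immediate. The condition passes to subclasses. It passes to restrictions $\mathcal G\wedge X$: we have $(\mathcal G\wedge X)\wedge A=\mathcal G\wedge(X\cap A)$, which has at most $C(\#(X\cap A))^r\le C(\#A)^r$ members if $X\cap A\neq\emptyset$, and at most one member otherwise. Finally, $(C,r)$ implies $(C',r')$ whenever $C'\ge C$ and $r'\ge r$, because $\#A\ge1$.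

The link between the index and the growth condition is the Sauer–Shelah lemma (Sauer 1972; Shelah 1972): if $\operatorname{vc}(\mathcal G)\le k$ and $\#A=N$, then $\#(\mathcal G\wedge A)\le\sum_{i\le k}\binom Ni$. For $h\ge0$ an integer,
$$\sum_{i\le h}\binom Ni\le(N+1)^h, \tag{1}$$
because each subset with at most $h$ elements is the set of non-blank values of some function from $\{1,\dots,h\}$ to the $N$ points plus a blank. For $k\ge1$ and $N\ge1$ we get $\#(\mathcal G\wedge A)\le(N+1)^k\le2^kN^k$. Hence
$$\text{every class of index}\le k\text{ satisfies }(2^k,k). \tag{2}$$

## Can index 3 always be built from index 2?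

The family of all lines in $\mathbb R^2$ has index 2, and it is known that it cannot be obtained by finitely many $\wedge,\vee$ from classes of index 1. This, and the question that follows, are in Agata Smoktunowicz's paper "A Remark on Vapnik-Chervonienkis Classes". The question is whether the same happens one level up: is there a VC class of index 3 that cannot be obtained from VC classes of index 2 by applying $\wedge,\vee$ a finite number of times?

The answer is yes, and we shall prove more.

**Theorem 1.** There is a class of index 3 that cannot be obtained from classes of index 2 by applying $\wedge,\vee$ finitely often.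

**Theorem 2.** Let $k\ge1$. There is a class $\mathcal F$ on a countable set $I$ with $\operatorname{vc}(\mathcal F)=k+1$ such that $\mathcal F\not\subset\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$ for every $\ell$, every Boolean function $\varphi$ of $\ell$ variables, and all classes $\mathcal G_1,\dots,\mathcal G_\ell\subset2^I$ satisfying $(C,r)$ for some $C<\infty$ and some real $r<k+1$.

Theorem 1 is the case $k=2$ of Theorem 2: classes of index $\le2$ satisfy $(4,2)$ by (2), we have $2<3$, and every $\wedge,\vee$-formula is of the form $\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$. The range $r<k+1$ is sharp. By (2) the class $\mathcal F$ itself satisfies $(2^{k+1},k+1)$, so for $r=k+1$ it is represented by itself with $\ell=1$ and $\varphi(u)=u$.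

**Corollary.** For integers $k,l\ge1$: every class of index $\le l$ can be obtained from classes of index $k$ by finitely many $\wedge,\vee$ if and only if $l\le k$.

If $l\le k$, a class of index $\le l$ is already a class of index $\le k$, and the one-leaf formula works. If $l>k$, then $l-1\ge1$. Theorem 2 with $l-1$ in place of $k$ gives a class of index $l$ that is in no $\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$ with all $\mathcal G_i$ satisfying $(C,r)$ for some $r<l$. Classes of index $\le k$ satisfy $(2^k,k)$, and $k<l$.

There is also a quantitative version on finite sets, Theorem 3, stated and proved in the last section.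

## Two easy families that do decompose, and one natural candidate

Not every class of higher index is hard. The closed intervals have index 2 and lie in $\mathcal R\wedge\mathcal R'$, with both factors of index 1. The subsets of $\mathbb N$ with at most 3 elements form a class of index 3, since any three points are shattered and no member contains four points. This class equals $\mathcal E\vee\mathcal E\vee\mathcal E$ with $\mathcal E$ of index 1. So the index alone does not decide whether a class is obtainable.

A natural relative of the family of lines is the family of graphs $\{(x,P(x)):x\in\mathbb R\}$ of real polynomials $P$ of degree $\le k$. Its index is $k+1$. Indeed, take $k+1$ points $(x_i,y_i)$ with distinct $x_i$ and a subset $J$ of the indices, and interpolate the values $y_i$ for $i\in J$ and $y_i+1$ for $i\notin J$. The resulting graph meets the points exactly in $J$. Conversely, let $T$ have $k+2$ points and be shattered. A graph with trace $T$ and another with trace $T\setminus\{x\}$ would be distinct and share $k+1$ points with distinct first coordinates, which is impossible for two polynomials of degree $\le k$. The proof below says nothing about this particular class,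 but it uses the same two-graphs-share-few-points mechanism, over a finite field.

## Trace counting stops at two leaves

The first thing to try is to compare numbers of traces. The trace of $\varphi(B_1,\dots,B_\ell)$ on a finite set $A$ depends only on $\varphi$ and the traces $B_i\cap A$. So if the $\mathcal G_i$ have index $\le k$ and $\#A=N\ge1$, then
$$\#(\varphi(\mathcal G_1,\dots,\mathcal G_\ell)\wedge A)\le\prod_{i=1}^\ell\#(\mathcal G_i\wedge A)\le2^{k\ell}N^{k\ell}.$$
A class of index $k+1$ has at most $2^{k+1}N^{k+1}$ traces on $A$. Comparing growth rates can give a contradiction only if $k\ell<k+1$. For $\ell\ge2$ we have $k\ell\ge2k\ge k+1$, so the method ends as soon as the formula has two leaves. The intervals show that two leaves really can raise the degree: $\mathcal R\wedge\mathcal R'$ has $1+N(N+1)/2$ traces on $N$ points of the line.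

The next idea is to count classes instead of traces. Suppose we could write down, on a finite set $X$, very many different lists of sets, each list forming a class of index $\le k+1$. A list represented by a fixed formula is determined by $\ell$ lists drawn from the classes $\mathcal G_1,\dots,\mathcal G_\ell$. If lists satisfying the growth condition with exponent $r<k+1$ are few, then for fixed $\ell$ most of our lists are not represented. In this form a formula with $\ell$ leaves only multiplies the exponent in the count by $\ell$, and a constant factor will do no harm.

Two things must be supplied. For the many lists, take $X=\mathbb F_q^2$ with $q$ prime and the $M=q^{k+1}$ polynomials $P$ over $\mathbb F_q$ of degree $\le k$. For each $P$ choose an arbitrary subset $S_P$ of its graph. Lemma 3 will show that every such choice has index $\le k+1$. Each entry of the list carries $q$ free bits, so there are $2^{q\cdot q^{k+1}}=2^{q^{k+2}}$ lists.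

For the few lists, the obvious bounds are too weak. A list of $M$ arbitrary subsets of the $n=q^2$ points costs $nM=q^{k+3}$ bits, more than $q^{k+2}$. We could use that a class satisfying $(C,k)$ has at most $D=Cn^k$ members, describe these members first and then point to them. Describing $D$ members costs up to $nD=Cq^{2k+2}$ bits, and $2k+2\ge k+3$ for $k\ge1$, so this gains nothing. An upper bound is needed in which one entry costs much less than $q$ bits.

The gain comes from packing. In a class satisfying $(C,r)$ with $M$ members on $n$ points, two members differ in at most about $nM^{-1/r}$ points, up to constants and logarithms. So one entry can be described by pointing to a near neighbor in the list and recording the small difference. With $n=q^2$ and $M=q^{k+1}$ the difference has about $q^{2-(k+1)/r}$ elements, and $2-(k+1)/r<1$ exactly when $r<k+1$. The next three sections carry this out.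

## A close pair in every large class of controlled growth

**Lemma 1 (packing; Dudley's argument).** Let $X$ be a set of $n\ge2$ points and let $\mathcal H\subset2^X$ satisfy $(C,r)$, with $\#\mathcal H=M\ge2$. Then there are distinct $S,S'\in\mathcal H$ with
$$\#(S\triangle S')\le h_M:=4C\,n\,(\ln M)\,M^{-1/r}.$$

As a check, let $X=\{1,\dots,n\}$ and let $\mathcal H$ consist of the $n+1$ sets $\{1,\dots,j\}$, $0\le j\le n$. It satisfies $(2,1)$, as $\mathcal R$ does. The lemma gives a pair at distance at most $8n\ln(n+1)/(n+1)$, which is at most $8\ln(n+1)$. Consecutive sets in fact have distance 1.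

The idea of the proof is that if all members are far apart, a small random sample of points already separates all of them. Then the sample carries $M$ traces, and the growth condition forces the sample to be large.

**Proof.** Let $\delta$ be the minimum of $\#(S\triangle S')$ over distinct $S,S'\in\mathcal H$. Then $1\le\delta\le n$. Put
$$t=\left\lceil\frac{2n}{\delta}\ln M\right\rceil$$
and choose $x_1,\dots,x_t\in X$ independently and uniformly.

**Separation.** We want one sample that distinguishes all pairs. Fix distinct $S,S'$. A single $x_i$ lies in $S\triangle S'$ with probability at least $\delta/n$. So no $x_i$ distinguishes $S$ from $S'$ with probability at most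
$$\left(1-\frac\delta n\right)^t\le e^{-\delta t/n}\le e^{-2\ln M}=M^{-2}.$$
There are $M(M-1)/2<M^2/2$ pairs. By the union bound, some pair is undistinguished with probability less than $1/2$. So for some choice of $x_1,\dots,x_t$ all pairs are distinguished on $A=\{x_1,\dots,x_t\}$, which means that the members of $\mathcal H$ have pairwise different traces on $A$.

**Comparison with the growth condition.** We turn separation into a lower bound for $t$. By $(C,r)$,
$$M=\#(\mathcal H\wedge A)\le C(\#A)^r\le Ct^r,$$
so $t\ge(M/C)^{1/r}\ge C^{-1}M^{1/r}$. The last inequality uses $C\ge1$ and $r\ge1$, which give $C^{1/r}\le C$.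

**Solving for $\delta$.** We need an upper bound for $t$ without the ceiling. Since $\delta\le n$ and $M\ge2$, we have $(2n/\delta)\ln M\ge2\ln2>1$. A real number $y>1$ satisfies $\lceil y\rceil\le2y$, so $t\le(4n/\delta)\ln M$. Therefore
$$\delta\le\frac{4n\ln M}{t}\le4C\,n\,(\ln M)\,M^{-1/r}=h_M.\qquad\square$$

## Few lists satisfy a growth condition

We count lists and not classes, and we allow repetitions. The reason is that when a formula represents the sets $S_P$, the member chosen at a given leaf may be the same for several $P$.

**Lemma 2 (counting).** Let $\#X=n\ge2$, $M\ge2$ and $C,r\ge1$. Let $W(M)$ be the number of lists $(S_1,\dots,S_M)$ of subsets of $X$, repetitions allowed, such that the class $\{S_1,\dots,S_M\}$ satisfies $(C,r)$. Then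
$$\log_2W(M)\le n+2M\log_2M+4C\,n\,M^{1-1/r}(\ln M)^2\log_2(n+1). \tag{3}$$

**Proof.** We use the notation $W(i)$ for lists of any length $i\ge1$, and $h_i=4Cn(\ln i)i^{-1/r}$.

**Removing one entry.** We bound $W(i)$ in terms of $W(i-1)$, for $2\le i\le M$. Take a list of length $i$ that satisfies $(C,r)$. There are indices $a\ne b$ with $\#(S_a\triangle S_b)\le h_i$: if two entries are equal, they have distance $0$; if all entries are distinct, the class has $i$ members and Lemma 1 applies. Delete entry $a$. The remaining list has length $i-1$ and its class is a subclass of the old one, so it still satisfies $(C,r)$. The original list can be recovered from $a$, $b$, the set $D=S_a\triangle S_b$ and the remaining list: the remaining list with $a$ and $b$ tells us $S_b$, and $S_a=S_b\triangle D$ is inserted at position $a$. There are at most $i^2$ pairs $(a,b)$. By (1) there are at most $(n+1)^{\lfloor h_i\rfloor}\le(n+1)^{h_i}$ sets $D\subset X$ with $\#D\le h_i$. Hence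
$$W(i)\le i^2(n+1)^{h_i}\,W(i-1),\qquad W(1)\le2^n.$$

**Adding up.** We iterate from $i=M$ down to $i=2$. Taking logarithms and using $\log_2i\le\log_2M$ and $\ln i\le\ln M$,
$$\log_2W(M)\le n+2M\log_2M+4C\,n\ln M\,\log_2(n+1)\sum_{i=2}^Mi^{-1/r}.$$
Since $x^{-1/r}$ is decreasing and $1-1/r\ge0$,
$$\sum_{i=2}^Mi^{-1/r}\le\int_1^Mx^{-1/r}\,dx=\int_1^Mx^{1-1/r}\,\frac{dx}x\le M^{1-1/r}\int_1^M\frac{dx}x=M^{1-1/r}\ln M.$$
Inserting this gives (3). $\square$

## Many lists of index at most $k+1$: subsets of polynomial graphs

**Lemma 3 (construction).** Let $q$ be a prime, $k\ge1$, $A\subset\mathbb F_q$, $\#A=s$, $X=A\times\mathbb F_q$. Let $\mathcal P$ be the set of the $q^{k+1}$ polynomials over $\mathbb F_q$ of degree $\le k$ (formal polynomials, given by their coefficients, including $0$). For $P\in\mathcal P$ put $\Gamma_P=\{(x,P(x)):x\in A\}$. For any choice of subsets $S_P\subset\Gamma_P$ we have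
$$\operatorname{vc}(\{S_P:P\in\mathcal P\}\cup\{\emptyset\})\le k+1.$$
There are exactly $2^{sq^{k+1}}$ such lists $(S_P)_{P\in\mathcal P}$.

For example, let $k=1$, $q=3$, $A=\mathbb F_3$. Then $\mathcal P$ consists of the 9 polynomials $\alpha x+\beta$, each $\Gamma_P$ is a non-vertical line with 3 points, and there are $2^{27}$ lists. Three points $T$ cannot be shattered: a member containing all of $T$ and a member meeting $T$ in exactly two points would lie on two different lines with two common points.

**Proof.** It suffices to exclude a shattered set $T$ with $\#T=k+2$. Suppose there is one, and let $x\in T$. Some members have traces $T$ and $T\setminus\{x\}$ on $T$. Both traces are nonempty, so these members are not the extra set $\emptyset$ as such, and they are $S_P$ and $S_{P'}$ for some $P,P'\in\mathcal P$. The traces differ, so $S_P\ne S_{P'}$ and hence $P\ne P'$. Now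
$$T\setminus\{x\}\subset S_P\cap S_{P'}\subset\Gamma_P\cap\Gamma_{P'}.$$
The $k+1$ points of $T\setminus\{x\}$ lie on one graph, so they have distinct first coordinates. At each of these $k+1$ coordinates $P-P'$ vanishes. But $P-P'$ is a nonzero polynomial of degree $\le k$ over a field, so it has at most $k$ roots. This is a contradiction.

For the count, $\#\Gamma_P=s$, so there are $2^s$ choices of $S_P$ for each of the $q^{k+1}$ polynomials, made independently. $\square$

We used only that the graphs share few points, never which subsets were chosen. This is why the subsets can be free. Adding $\emptyset$ costs nothing here, and it will be needed when we glue finite classes together.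

## Fixed formula size on a finite plane

This section gives, for each fixed bound on the complexity, a finite class that cannot be represented within this bound.

**Proposition 4.** Let $k\ge1$, $\ell\ge1$ be integers, $C\ge1$, $1\le r<k+1$. For all sufficiently large primes $q$ there is a list $(S_P)_{P\in\mathcal P}$ as in Lemma 3, with $A=\mathbb F_q$ and $X=\mathbb F_q^2$, such that
$$\{S_P:P\in\mathcal P\}\not\subset\varphi(\mathcal H_1,\dots,\mathcal H_\ell)$$
for all $\varphi:\{0,1\}^\ell\to\{0,1\}$ and all $\mathcal H_1,\dots,\mathcal H_\ell\subset2^X$ satisfying $(C,r)$.

**Proof.** Here $n=q^2$ and $M=\#\mathcal P=q^{k+1}$. Call a list representable if the displayed non-inclusion fails for some $\varphi$ and some $\mathcal H_i$.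

**From representations to lists.** We bound the number of representable lists. Suppose $\{S_P\}\subset\varphi(\mathcal H_1,\dots,\mathcal H_\ell)$ with every $\mathcal H_i$ satisfying $(C,r)$. For each $P$ choose $B_{i,P}\in\mathcal H_i$ with
$$S_P=\varphi(B_{1,P},\dots,B_{\ell,P}).$$
Order $\mathcal P$ once and for all. For each $i$, the list $(B_{i,P})_{P\in\mathcal P}$ has length $M$, and its class is a subclass of $\mathcal H_i$, so it satisfies $(C,r)$. It is one of the $W(M)$ lists counted in Lemma 2. The list $(S_P)$ is determined by $\varphi$ and these $\ell$ lists. There are $2^{2^\ell}$ functions $\varphi$. So at most $2^{2^\ell}W(M)^\ell$ lists are representable.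

**Estimating $W(M)$.** We show $\log_2W(M)=o(q^{k+2})$ as $q\to\infty$ with $k,C,r$ fixed. By (3),
$$\log_2W(M)\le q^2+2(k+1)q^{k+1}\log_2q+4C\,q^{2+(k+1)(1-1/r)}\,((k+1)\ln q)^2\log_2(q^2+1).$$
After division by $q^{k+2}$ the three terms become
$$q^{-k},\qquad \frac{2(k+1)\log_2q}{q},\qquad 4C(k+1)^2(\ln q)^2\log_2(q^2+1)\;q^{\,1-(k+1)/r}.$$
The first tends to $0$ because $k\ge1$, the second clearly does, and the third does because $(k+1)/r>1$.

**Comparison.** We conclude by pigeonhole. Since $\ell$ is fixed, $2^\ell+\ell\log_2W(M)<q^{k+2}$ for all large $q$. Lemma 3 with $s=q$ provides $2^{q^{k+2}}$ lists, so some list is not representable. $\square$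

Two instances show the margin. For $k=1$, $r=1$, $C=2$ (classes of index $\le 1$) the exponent of $q$ in the third term is $2$, so there are $2^{q^3}$ lists against $2^{O(q^2\log^3q)}$ representable ones. For $k=2$, $r=2$, $C=4$ (classes of index $\le 2$) it is $2+3\cdot\frac12=\frac72$, so there are $2^{q^4}$ lists against $2^{O(q^{7/2}\log^3q)}$ representable ones. For $r=k+1$ the exponent would be $k+2$ and the comparison would fail, as it must by the sharpness remark after Theorem 2.

## Gluing the finite classes: proof of Theorem 2

Proposition 4 gives a different class for each bound $(\ell,C,r)$. We need one class that defeats all bounds together, without raising the index.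

**Step 1 (the class).** We define $\mathcal F$ by running through all bounds. For $N=1,2,\dots$ apply Proposition 4 with $\ell=C=N$ and
$$r=r_N:=k+1-\frac1N .$$
This is allowed, since $1\le k\le r_N<k+1$. We get a finite set $X_N$ and a class $\mathcal F_N\subset2^{X_N}$ of the form $\{S_P\}$. Replacing the $X_N$ by disjoint copies, we may take them pairwise disjoint. Let
$$I=\bigcup_NX_N,\qquad\mathcal F=\bigcup_N\mathcal F_N .$$
The set $I$ is countable.

**Step 2 ($\operatorname{vc}(\mathcal F)\le k+1$).** We check that the union does not create larger shattered sets. Suppose otherwise. Since shattering passes to subsets, some $T$ with $\#T=k+2$ is shattered. The trace $T$ occurs, so some member of $\mathcal F$ contains $T$. This member belongs to some $\mathcal F_N$, so $T\subset X_N$. Members of $\mathcal F_{N'}$ with $N'\ne N$ are disjoint from $X_N$ and have trace $\emptyset$ on $T$. So all traces of $\mathcal F$ on $T$ are traces of $\mathcal F_N\cup\{\emptyset\}$, and $\mathcal F_N\cup\{\emptyset\}$ shatters $T$. This contradicts Lemma 3.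

**Step 3 ($\mathcal F$ is not representable).** We reduce any representation of $\mathcal F$ to one that Proposition 4 excludes. Suppose $\mathcal F\subset\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$, where the $\mathcal G_i$ satisfy $(C,r)$ with $r<k+1$. Since $r_N\to k+1$, we can choose $N\ge\max(\ell,C)$ with $r_N\ge r$.

Boolean combinations are evaluated point by point, so
$$\varphi(B_1,\dots,B_\ell)\cap X_N=\varphi(B_1\cap X_N,\dots,B_\ell\cap X_N),$$
with $\varphi$ on the right evaluated on $X_N$. The members of $\mathcal F_N$ are subsets of $X_N$, so intersecting with $X_N$ gives
$$\mathcal F_N\subset\varphi(\mathcal G_1\wedge X_N,\dots,\mathcal G_\ell\wedge X_N).$$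
For nonempty $A\subset X_N$ we have $(\mathcal G_i\wedge X_N)\wedge A=\mathcal G_i\wedge A$, which has at most $C(\#A)^r\le N(\#A)^{r_N}$ members. So the classes $\mathcal G_i\wedge X_N$ satisfy $(N,r_N)$. If $\ell<N$, add $N-\ell$ dummy variables: replace $\varphi$ by $\varphi'(u_1,\dots,u_N)=\varphi(u_1,\dots,u_\ell)$ and put the class $\{\emptyset\}$ in the new positions. This class has one trace on every set, so it satisfies $(N,r_N)$. Now $\mathcal F_N$ is represented by $N$ classes satisfying $(N,r_N)$, contrary to the choice of $\mathcal F_N$.

**Step 4 ($\operatorname{vc}(\mathcal F)=k+1$).** It remains to see that the index is not smaller. If $\operatorname{vc}(\mathcal F)\le k$, then $\mathcal F$ satisfies $(2^k,k)$ by (2). As $k<k+1$, the representation of $\mathcal F$ by itself, with $\ell=1$ and $\varphi(u)=u$, contradicts Step 3. Together with Step 2 this proves Theorem 2, and with $k=2$ also Theorem 1. $\blacksquare$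

## How many leaves a finite class can require

On a finite set every class is obtainable if enough leaves are allowed, so there the meaningful quantity is the number of leaves. If we use only $s$ columns of the plane, the comparison becomes very favorable. Take exponent $r=k$, $n=sq$ and $M=q^{k+1}$. The packing distance is about $nM^{-1/k}=s\,q^{-1/k}$, up to logarithms. For $s\le q^{1/k}$ this is at most $1$, while each entry still has $s$ free bits. So the lower bound for the number of leaves should be about $s$.

**Theorem 3.** For every $k\ge1$ there is $c_k>0$ such that, for every prime $q$ and integer $1\le s\le q^{1/k}$, there is a class $\mathcal F$ with $\operatorname{vc}(\mathcal F)\le k+1$ on a set of $n=sq$ points, all of whose members have at most $s$ elements, such that any $\wedge,\vee$-formula over classes of index $\le k$ producing a family that contains $\mathcal F$ has at least $c_k\,s/(\log_2q)^3$ leaves. On the other hand, $s$ leaves always suffice for this $\mathcal F$, even with classes of index 1. For $s=\lfloor q^{1/k}\rfloor$ one has $s=\Theta_k(n^{1/(k+1)})$.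

**Proof.** Since $s\le q^{1/k}\le q$, we can choose $A\subset\mathbb F_q$ with $\#A=s$ and use Lemma 3. Put $n=sq$ and $M=q^{k+1}$, so $n\ge2$ and $M\ge2$.

**Step 1 (lists of index at most $k$).** We bound $W(M)$ for the growth condition $(2^k,k)$, which holds for classes of index $\le k$ by (2). We have $n\le q^2\le M$ and
$$nM^{1-1/k}=sq\cdot q^{\,k+1-(k+1)/k}=s\,q^{\,k+1-1/k}=M\,s\,q^{-1/k}\le M .$$
So (3) with $C=2^k$ and $r=k$ gives
$$\log_2W(M)\le M+2(k+1)M\log_2q+2^{k+2}M\,((k+1)\ln q)^2\log_2(q^2+1).$$
As $q\ge2$, we have $1\le\log_2q$, $\ln q\le\log_2q$ and $\log_2(q^2+1)\le\log_2(2q^2)=1+2\log_2q\le3\log_2q$. Hence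
$$\log_2W(M)\le C_kM(\log_2q)^3,\qquad C_k=1+2(k+1)+3\cdot2^{k+2}(k+1)^2. \tag{4}$$

**Step 2 (counting formula shapes).** In Proposition 4 we allowed all $2^{2^\ell}$ Boolean functions. Now $\ell$ grows with $q$ and this number could be too large, so we count only $\wedge,\vee$-formulas. A formula with $\ell$ leaves is a binary tree whose $\ell-1$ internal nodes are labeled $\wedge$ or $\vee$, with a class at each leaf, the leaves being read from left to right. Reading the nodes of a tree in preorder and recording for each whether it is a leaf gives a word of length $2\ell-1$ in two symbols that determines the tree. So there are at most $2^{2\ell-1}\le4^\ell$ trees, and at most $2^\ell$ labelings of each, hence at most $8^\ell$ shapes.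

Each shape is one Boolean function $\varphi$. Exactly as in the proof of Proposition 4, a representation of $\{S_P\}$ by a formula of this shape over classes of index $\le k$ yields $\ell$ lists of length $M$ satisfying $(2^k,k)$, and these, with the shape, determine $(S_P)$. So at most $8^\ell W(M)^\ell$ lists are representable with exactly $\ell$ leaves. A formula with fewer leaves can be padded to exactly $\ell$ leaves by appending $\vee\{\emptyset\}$, which does not change the family; the class $\{\emptyset\}$ has index $0\le k$. So the same bound holds for at most $\ell$ leaves.

**Step 3 (the lower bound).** We compare with the $2^{sM}$ lists of Lemma 3. Suppose every list were representable with at most $\ell$ leaves. Then $2^{sM}\le8^\ell W(M)^\ell$, and by (4) and $3\le3M(\log_2q)^3$,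
$$sM\le\ell\,(3+\log_2W(M))\le\ell\,(C_k+3)\,M(\log_2q)^3 .$$
So $\ell\ge\theta$ with $\theta=c_k\,s/(\log_2q)^3$ and $c_k=1/(C_k+3)$. Let $\ell_0$ be the largest integer with $\ell_0<\theta$. If $\ell_0\ge1$, then not every list is representable with at most $\ell_0$ leaves, so some list requires at least $\ell_0+1\ge\theta$ leaves. If $\ell_0=0$, then $\theta\le1$ and every list requires at least $1\ge\theta$ leaf. Let $\mathcal F=\{S_P:P\in\mathcal P\}$ for such a list. By Lemma 3 its index is at most $k+1$, and each member lies in some $\Gamma_P$, so it has at most $s$ elements.

**Step 4 (the upper bound).** We show that $s$ leaves suffice. The class $\mathcal E$ of $\emptyset$ and all singletons of $X$ has index 1. Every set with at most $s$ elements is a union of $s$ members of $\mathcal E$, where $\emptyset$ fills unused places. So $\mathcal F\subset\mathcal E\vee\dots\vee\mathcal E$ with $s$ leaves.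

**Step 5 (the size of $s$).** Finally we express the largest $s$ in terms of $n$. If $s=\lfloor q^{1/k}\rfloor$, then $s\ge1$ and $s\le q^{1/k}<s+1\le2s$, so $s^k\le q\le2^ks^k$. Multiplying by $s$ gives $s^{k+1}\le n\le2^ks^{k+1}$, that is, $s=\Theta_k(n^{1/(k+1)})$. $\blacksquare$
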